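
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Partite sets of order $\Delta$ do not force matching transversals}


\begin{abstract}
A matching transversal of a multipartite graph is a choice of one vertex from each partite set such that the chosen vertices induce a graph whose components have at most two vertices. We disprove the conjecture that every multipartite graph $G$ with partite sets of order at least $\max\{1,\Delta(G)\}$ has a matching transversal. There is a $12$-regular counterexample with $49$ partite sets of order $12$, there are counterexamples for every maximum degree $\Delta\ge 36$, and no bound $(c+o(1))\Delta$ with $c<49/48$ suffices. The conjecture does hold for $\Delta\le 2$.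
\end{abstract}

\section{The question and the results}

A \emph{multipartite graph} is a finite simple graph $G$ together with a partition $V(G)=V_1\cup\dots\cup V_m$ of its vertex set into non-empty independent sets, the \emph{partite sets}. The number of vertices of a partite set is its \emph{order}, and $\Delta(G)$ is the maximum degree of $G$. A \emph{transversal} is a set $T\subseteq V(G)$ with exactly one vertex in each partite set. It is a \emph{matching transversal} if every component of the induced subgraph $G[T]$ has at most two vertices, so that $G[T]$ is a matching together with isolated vertices. A connected graph with at least three vertices has a vertex of degree at least $2$. Hence a transversal $T$ fails to be a matching transversal exactly when some vertex of $T$ has at least two neighbors in $T$, that is, when $T$ contains the three vertices of a path of $G$.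

How large must the partite sets be, in terms of $\Delta(G)$, to guarantee a matching transversal? The order $\Delta(G)$ is a natural guess. Suppose that all partite sets have order at least $\Delta(G)\ge 1$, and choose one vertex from each independently and uniformly at random. Given that a vertex $v$ is chosen, each of its at most $\Delta(G)$ neighbors lies in another partite set and is chosen with probability at most $1/\Delta(G)$. So the expected number of chosen neighbors of a chosen vertex is at most one, and a matching transversal is a choice in which the actual number is at most one for every chosen vertex. The following conjecture comes from \cite{CTG}.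

\begin{conjecture}
Every multipartite graph $G$ with partite sets of order at least $\Delta(G)$ \textup{(}and at least $1$\textup{)} has a matching transversal.
\end{conjecture}

Two facts are known. Partite sets of order at least $\max\{1,\lceil 3\Delta(G)/2\rceil\}$ always force a matching transversal. On the other hand, there are multipartite graphs $H$ without matching transversals whose partite sets all have order at most $\Delta(H)-1$; Example~\ref{ex:minusone} below describes some in which all orders are exactly $\Delta(H)-1$. So the order in the conjecture cannot be lowered to $\Delta(G)-1$. We show that the conjecture itself is false.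

\begin{theorem}\label{thm:main}
There is a $12$-regular multipartite graph with $49$ partite sets, each of order exactly $12$, that has no matching transversal. It is a disjoint union of $12$ copies of a $49$-vertex graph.
\end{theorem}

For an integer $\Delta\ge 0$ let $f(\Delta)$ be the least positive integer $f$ such that every multipartite graph with maximum degree at most $\Delta$ and all partite sets of order at least $f$ has a matching transversal.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For every $\Delta\ge 36$, and also for $\Delta\in\{12,17,19,22,24,26,27,29,31,32,33,34\}$, there is a multipartite graph of maximum degree exactly $\Delta$, with all partite sets of order exactly $\Delta$, that has no matching transversal.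
\item[(b)] Let $\Delta\ge 12$ and $k=\lfloor\Delta/12\rfloor$. There is a multipartite graph of maximum degree at most $\Delta$, with all partite sets of order $\lceil 49k/4\rceil-1$, that has no matching transversal. Consequently, for every $\Delta\ge 0$,
\[
\tfrac{49}{48}\Delta-12<f(\Delta)\le\max\{1,\lceil\tfrac32\Delta\rceil\},
\]
where the upper bound is the known fact quoted above.
\end{enumerate}
\end{theorem}

In particular, no bound $(c+o(1))\Delta$ with $c<49/48$ can replace $\Delta$ in the conjecture. For small degrees the conjecture is true.

\begin{theorem}\label{thm:small}
The conjecture is true for $\Delta(G)\le 2$. Moreover, if $\Delta(G)\le 2$ and all partite sets have at least $2$ vertices, then every vertex of $G$ lies in a matching transversal.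
\end{theorem}

We do not settle the remaining values of $\Delta$, such as $3\le\Delta\le 11$, nor the asymptotic constant.

The counterexamples are built in two stages. Section~\ref{sec:enlarge} starts from a graph without matching transversals that has $q$ partite sets of orders at most $s$, possibly smaller, and glues copies of it together so that all partite sets get order exactly $s$ while the maximum degree stays the same. For this to work it suffices that the graph has more than $(q-1)s$ vertices. Section~\ref{sec:gadget} finds a graph with five partite sets that exceeds this threshold with $s$ equal to the maximum degree. Section~\ref{sec:proofs} combines the two, and Section~\ref{sec:small}, which is independent of the others, treats $\Delta\le 2$.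

\section{Enlarging the partite sets}\label{sec:enlarge}

We call a multipartite graph without matching transversals a \emph{blocker}. For instance, a complete bipartite graph in which one side is a partite set and the other side is divided into two partite sets is a blocker: every transversal induces a path on three vertices. The partite sets of such a blocker can have different orders. The next example shows how to even them out.

\begin{example}\label{ex:K34}
The graph $K_{3,4}$, with partite sets of orders $3,2,2$, is a blocker with maximum degree $4$. We build from three copies of it a blocker with maximum degree $4$ and seven partite sets of order $3$.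

Take partite sets $S,A_1,A_2,A_3,C_1,C_2,C_3$ of order $3$, and choose $a_2\in A_2$ and $a_3\in A_3$. Join every vertex of $A_1$ to the four vertices of $(A_2\cup A_3)\setminus\{a_2,a_3\}$; this is a $K_{3,4}$. A transversal that avoids both $a_2$ and $a_3$ contains a vertex of $A_1$ and two neighbors of it. So \emph{every matching transversal contains $a_2$ or $a_3$}, although $a_2$ and $a_3$ are isolated so far. Do the same with $C_1,C_2,C_3$ and vertices $c_2\in C_2$, $c_3\in C_3$. Finally join every vertex of $S$ to $a_2,a_3,c_2,c_3$; this is the third $K_{3,4}$. A matching transversal would contain one of $a_2,a_3$, one of $c_2,c_3$, and a vertex of $S$. These three vertices form a path, so there is no matching transversal.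
\end{example}

In Example~\ref{ex:K34} the set $\{a_2,a_3\}$ plays the role of a partite set of order $2$: every matching transversal must meet it. It is not a partite set, since its vertices lie in two partite sets of order $3$. This leads to the following notion of a virtual partite set.

\begin{definition}
Fix integers $s\ge 1$ and $\Delta\ge 0$. A \emph{forcing pair} is a pair $(H,F)$ in which $H$ is a multipartite graph with $\Delta(H)\le\Delta$ and all partite sets of order exactly $s$, and $F\subseteq V(H)$ is a set of isolated vertices of $H$ such that every matching transversal of $H$ meets $F$. Its \emph{size} is $|F|$. The \emph{trivial} forcing pair consists of one partite set of $s$ isolated vertices and $F=V(H)$; its size is $s$.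
\end{definition}

If $(H,F)$ has size $0$, then $H$ is a blocker with all partite sets of order $s$, and that is what we want to reach. The vertices of $F$ are required to be isolated so that they can still receive edges up to the degree bound. If virtual partite sets are put into a blocker in place of its real ones, then the vertices that do not fit form a new virtual partite set:

\begin{lemma}[Composition]\label{lem:comp}
Let $D$ be a blocker with partite sets $W_1,\dots,W_q$ and $\Delta(D)\le\Delta$. Let $(H_i,F_i)$, $1\le i\le q$, be vertex-disjoint forcing pairs with $F_i\ne\emptyset$. Then there is a forcing pair $(H,F)$ with $F\subseteq\bigcup_iF_i$ whose partite sets are all the partite sets of $H_1,\dots,H_q$, with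
\[
|F|=\sum_{i=1}^q\max(0,|F_i|-|W_i|).
\]
The edges of $H$ are those of $H_1,\dots,H_q$ together with those of a copy of an induced subgraph of $D$ whose vertex set is $\bigl(\bigcup_i F_i\bigr)\setminus F$. If $|F_i|\ge|W_i|$ for all $i$, this is a complete copy of $D$.
\end{lemma}

\begin{proof}
Choose $E_i\subseteq F_i$ with $|E_i|=\min(|F_i|,|W_i|)\ge 1$ and an injection $E_i\to W_i$ for each $i$. Form $H$ from the disjoint union of the $H_i$ by adding exactly the edges that make $\bigcup_iE_i$ a copy of the corresponding induced subgraph of $D$, and put $F=\bigcup_i(F_i\setminus E_i)$. The size of $F$ and the description of the edges are then as stated.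

Since $W_i$ is independent in $D$, each new edge joins $E_i$ to $E_j$ for some $i\ne j$. Hence the partite sets stay independent, and $H[V(H_i)]=H_i$. The vertices of $E_i$ were isolated and now have degree at most $\Delta(D)\le\Delta$; no other degree changes. So $\Delta(H)\le\Delta$, and the vertices of $F$ are still isolated.

Suppose that a matching transversal $T$ of $H$ avoids $F$. Then $T\cap V(H_i)$ is a transversal of $H_i$, and it is a matching transversal because $H[V(H_i)]=H_i$. So it contains a vertex $t_i\in F_i$, and $t_i\in E_i$ because $T$ avoids $F$. The images of $t_1,\dots,t_q$ form a transversal of $D$ that induces the same graph as $\{t_1,\dots,t_q\}$ does in $H$. Since $D$ is a blocker, this graph has a component with at least three vertices, and hence so does $H[T]$, a contradiction.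
\end{proof}

The vertices on which a composition places its copy leave the set $F$, so no later composition uses them. Thus the copies of induced subgraphs of $D$ added in a sequence of compositions that starts from trivial forcing pairs are vertex-disjoint, and they contain all edges.

How large must a blocker be for the virtual partite sets to shrink to nothing? If trivial pairs are put in all roles but one, then $s-a_i$ vertices are left over in each of these roles $i$, where $a_i=|W_i|$. So the remaining role must consume more vertices than these leftovers contribute.

\begin{proposition}\label{prop:enlarge}
Let $D$ be a blocker with $q$ partite sets, of orders $a_1,\dots,a_q\le s$, and suppose that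
\[
|V(D)|=\sum_{j=1}^q a_j\ \ge\ (q-1)s+1 .
\]
Then there is a blocker $H$ with all partite sets of order exactly $s$ and $\Delta(H)=\Delta(D)$.
\end{proposition}

\begin{proof}
If all $a_j$ equal $s$, take $H=D$. Otherwise use forcing pairs with $\Delta=\Delta(D)$, and let $g=\sum_ja_j-(q-1)s\ge 1$. For every $j$,
\begin{equation}\label{eq:g}
g=a_j-\sum_{i\ne j}(s-a_i)\le a_j .
\end{equation}

Fix $j$. Start with the trivial forcing pair, of size $s$. As long as the current pair has size $f>a_j$, apply Lemma~\ref{lem:comp} with the current pair in role $j$ and new trivial pairs in all other roles. Since $a_i\le s$ for all $i$, the new size is, by \eqref{eq:g},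
\[
(f-a_j)+\sum_{i\ne j}(s-a_i)=f-g ,
\]
which is less than $f$ because $g\ge 1$, and is positive because $g\le a_j<f$. So after finitely many steps we obtain a forcing pair $X_j=(H_j,F_j)$ with $1\le|F_j|\le a_j$.

Take $X_1,\dots,X_q$ vertex-disjoint and apply Lemma~\ref{lem:comp} with $X_j$ in role $j$ for all $j$. The result has size $\sum_j\max(0,|F_j|-a_j)=0$, so it is a blocker $H$ with all partite sets of order $s$ and $\Delta(H)\le\Delta(D)$. Finally, some $a_j$ is less than $s$, and the first step in the construction of $X_j$ puts pairs of size $s\ge a_i$ into all roles $i$, so it adds a complete copy of $D$. Hence $\Delta(H)=\Delta(D)$.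
\end{proof}

\begin{example}\label{ex:minusone}
Let $\Delta\ge 2$ and $D=K_{\Delta-1,\Delta}$, with the smaller side as one partite set and the larger side divided into two partite sets of orders $\lceil\Delta/2\rceil$ and $\lfloor\Delta/2\rfloor$. This is a blocker with maximum degree $\Delta$, its three partite sets have order at most $\Delta-1$, and it has $2\Delta-1=2(\Delta-1)+1$ vertices. Proposition~\ref{prop:enlarge} with $s=\Delta-1$ gives a blocker with maximum degree $\Delta$ and all partite sets of order $\Delta-1$. For $\Delta=4$ its proof produces the graph of Example~\ref{ex:K34}.
\end{example}

\section{A blocker with five partite sets}\label{sec:gadget}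

\subsection{Two near misses}

To disprove the conjecture for a given $\Delta$, it suffices by Proposition~\ref{prop:enlarge} to find a blocker with maximum degree $\Delta$ that has $q$ partite sets of order at most $\Delta$ and at least $(q-1)\Delta+1$ vertices. Two natural candidates miss by a single vertex. For $q=3$ and $\Delta\ge2$ the graph $K_{\Delta,\Delta}$, with one side divided into two partite sets, is a blocker with $2\Delta$ vertices. For $q=4$ and even $\Delta\ge 2$, take six disjoint sets $R_1,\dots,R_6$ of order $\Delta/2$, with all edges between $R_i$ and $R_{i+1}$ (indices modulo $6$), and let the partite sets be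
\[
R_1\cup R_4,\quad R_2\cup R_5,\quad R_3,\quad R_6 .
\]
A transversal meets $R_3$ and $R_6$, and whichever of $R_1,R_4$ and of $R_2,R_5$ it meets, it contains a path on three vertices, through
\[
R_6R_1R_2,\qquad R_5R_6R_1,\qquad R_3R_4R_5,\qquad R_2R_3R_4
\]
for the choices $R_1R_2$, $R_1R_5$, $R_4R_5$, $R_4R_2$ respectively. So this is a blocker, with $3\Delta$ vertices.

The second example is wasteful. Suppose that the vertex of $R_3$ is missing from the transversal. The vertex of $R_6$ alone still produces a path in three of the four cases:
\[
R_6R_1R_2,\qquad R_5R_6R_1,\qquad R_4R_5R_6 .
\]
Only the choice $R_4R_2$ escapes, and then the transversal meets each of $R_2,R_4,R_6$. We may therefore add to the partite set $R_3$ some new vertices, each joined to all vertices of one of $R_2,R_4,R_6$: whichever of these new vertices is chosen, in the escaping case it has a neighbor in the transversal. To give it a second neighbor we join all new vertices to a hub $B$, which forms a fifth partite set. Symmetrically, we add to the partite set $R_6$ new vertices, each joined to the hub and to one of $R_1,R_3,R_5$. If new vertices are chosen in both places, the chosen vertex of the hub has two chosen neighbors.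

\subsection{The construction}

Let $P,w\ge 1$ and $q_1,\dots,q_6\ge 0$ be integers. The graph $D=D(P,w;q_1,\dots,q_6)$ has as its vertex set the disjoint union of a set $B$ with $|B|=w$ and sets $R_i$, $L_i$ with $|R_i|=P$ and $|L_i|=q_i$, for $1\le i\le 6$. Its edges are all pairs between $B$ and $L_i$, between $L_i$ and $R_i$, and between $R_i$ and $R_{i+1}$, with indices modulo $6$. See Figure~\ref{fig:D}. Its partite sets are
\[
\begin{gathered}
W_0=B,\qquad W_1=R_1\cup R_4,\qquad W_2=R_2\cup R_5,\\
W_3=R_3\cup L_2\cup L_4\cup L_6,\qquad W_4=R_6\cup L_1\cup L_3\cup L_5 .
\end{gathered}
\]
They are non-empty, and they are independent: two sets $R_i,R_j$ are joined only if $i,j$ are cyclically consecutive, $L_i$ is joined to no $R_j$ with $j\ne i$, and no two of the sets $L_i$ are joined. The degree of a vertex is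
\[
\textstyle\sum_i q_i\ \text{ in }B,\qquad w+P\ \text{ in }L_i,\qquad 2P+q_i\ \text{ in }R_i .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=9mm,font=\scriptsize,align=center}]
\node (B) at (0,0) {$B$\\$W_0$};
\foreach \idx/\angl/\rw/\lw in {1/60/1/4,2/0/2/3,3/-60/3/4,4/-120/1/3,5/180/2/4,6/120/4/3}{
  \node (L\idx) at (\angl:1.75) {$L_{\idx}$\\$W_{\lw}$};
  \node (R\idx) at (\angl:3.4) {$R_{\idx}$\\$W_{\rw}$};
  \draw (B)--(L\idx)--(R\idx);
}
\draw (R1)--(R2)--(R3)--(R4)--(R5)--(R6)--(R1);
\end{tikzpicture}
\caption{The graph $D(P,w;q_1,\dots,q_6)$. Each circle is an independent set, with $|B|=w$, $|R_i|=P$ and $|L_i|=q_i$; each line means that all edges between the two sets are present. The lower label in a circle names the partite set that contains it.}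
\label{fig:D}
\end{figure}

\begin{lemma}\label{lem:gadget}
The graph $D(P,w;q_1,\dots,q_6)$, with partite sets $W_0,\dots,W_4$, is a blocker.
\end{lemma}

\begin{proof}
Let $T=\{b,w_1,w_2,w_3,w_4\}$ with $b\in B$ and $w_j\in W_j$. We find a path on three vertices in $T$. If $w_3$ and $w_4$ both lie in $\bigcup_iL_i$, then both are adjacent to $b$, and $w_3\,b\,w_4$ is such a path. In the remaining cases the following table names, in order, the sets that contain the vertices of a path; the two entries ``hub'' are explained below it.
\begin{center}
\renewcommand{\arraystretch}{1.2}
\begin{tabular}{c|ccc}
$(w_1,w_2)$ in & $w_3\in R_3$, $w_4\in R_6$ & $w_3\in L_2\cup L_4\cup L_6$, $w_4\in R_6$ & $w_3\in R_3$, $w_4\in L_1\cup L_3\cup L_5$\\ \hline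
$R_1\times R_2$ & $R_6R_1R_2$ & $R_6R_1R_2$ & $R_1R_2R_3$\\
$R_1\times R_5$ & $R_5R_6R_1$ & $R_5R_6R_1$ & hub\\
$R_4\times R_5$ & $R_3R_4R_5$ & $R_4R_5R_6$ & $R_3R_4R_5$\\
$R_4\times R_2$ & $R_2R_3R_4$ & hub & $R_2R_3R_4$
\end{tabular}
\end{center}
If $(w_1,w_2)\in R_4\times R_2$, $w_4\in R_6$ and $w_3\in L_j$ with $j\in\{2,4,6\}$, then $T$ meets each of $R_2,R_4,R_6$. So $w_3$ is adjacent to the vertex of $T$ in $R_j$ and to $b$. If $(w_1,w_2)\in R_1\times R_5$, $w_3\in R_3$ and $w_4\in L_j$ with $j\in\{1,3,5\}$, then $T$ meets each of $R_1,R_3,R_5$. So $w_4$ is adjacent to the vertex of $T$ in $R_j$ and to $b$.
\end{proof}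

\subsection{Counting vertices}

The hub costs an extra partite set, so with $q=5$ we now need more than $4\Delta$ vertices. Do we have them? Let all $q_i$ be equal to $x$. The degree conditions are
\[
6x\le\Delta,\qquad w+P\le\Delta,\qquad 2P+x\le\Delta .
\]
If the last two hold with equality, then $w=\Delta-P$ and $P=(\Delta-x)/2$, and the number of vertices is
\[
6P+6x+w=5P+6x+\Delta=\tfrac72(\Delta+x).
\]
This exceeds $4\Delta$ as soon as $x>\Delta/7$, while the hub allows $x$ up to $\Delta/6$. So there is room. At $x=\Delta/6$ we get $P=\frac5{12}\Delta$, $w=\frac7{12}\Delta$, and $\frac{49}{12}\Delta$ vertices; the largest partite sets, $W_3$ and $W_4$, have order $P+3x=\frac{11}{12}\Delta$, which is below $\Delta$. The first $\Delta$ for which these numbers are integers is $12$.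

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D=D(5,7;2,2,2,2,2,2)$. Its degrees are $6\cdot 2=12$ in $B$, $7+5=12$ in $L_i$, and $10+2=12$ in $R_i$, so it is $12$-regular. Its partite sets $W_0,\dots,W_4$ have orders
\[
(a_0,\dots,a_4)=(7,10,10,11,11),
\]
and it has $49=4\cdot 12+1$ vertices. By Lemma~\ref{lem:gadget} it is a blocker, so Proposition~\ref{prop:enlarge} with $s=12$ gives a blocker $H$ with maximum degree $12$ and all partite sets of order $12$. This already disproves the conjecture; it remains to count.

In the proof of Proposition~\ref{prop:enlarge}, with roles numbered from $0$ to $4$, we have $g=1$. Each step lowers the size of the current forcing pair by $1$ and adds four trivial pairs. So after $t$ steps the size is $12-t$, and there are $1+4t$ partite sets. The pairs $X_0,\dots,X_4$ are therefore reached after $5,2,2,1,1$ steps; they have sizes exactly $7,10,10,11,11$ and have $21,9,9,5,5$ partite sets. Hence $H$ has $21+9+9+5+5=49$ partite sets. The construction uses $5+2+2+1+1+1=12$ compositions, including the last one. In each of them the pair in role $i$ has size at least $a_i$, so each adds a complete copy of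 $D$. The $12$ copies are vertex-disjoint and contain all edges of $H$. Together they have $12\cdot 49$ vertices, which is the number $49\cdot 12$ of vertices of $H$. So $H$ is the disjoint union of $12$ copies of $D$, and it is $12$-regular.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(a)}]
Suppose that there is an integer $P$ with
\begin{equation}\label{eq:P}
\frac{2\Delta+1}{5}\le P\le\frac{3\Delta-1}{7}.
\end{equation}
We show that $D(P,w;q_1,\dots,q_6)$, with suitable $w$ and $q_i$, satisfies the hypotheses of Proposition~\ref{prop:enlarge} with $s=\Delta$. The two bounds on $P$ correspond to the two constraints on the total $\sum_iq_i$, namely that it is at most $\Delta$ because of the degrees in $B$, and at most $6(\Delta-2P)$ because of the degrees in the sets $R_i$.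

Comparing the two sides of \eqref{eq:P} gives $7(2\Delta+1)\le 5(3\Delta-1)$, that is, $\Delta\ge 12$; so $P\ge 1$. Moreover $2P\le(6\Delta-2)/7<\Delta$. Put
\[
w=\Delta-P\ge 1,\qquad Q=\min\{\Delta,\;6(\Delta-2P)\}\ge 1 .
\]
Since $\lceil Q/2\rceil\le 3(\Delta-2P)$, we can choose integers $0\le q_i\le\Delta-2P$ with $q_1+q_3+q_5=\lceil Q/2\rceil$ and $q_2+q_4+q_6=\lfloor Q/2\rfloor$. Let $D=D(P,w;q_1,\dots,q_6)$, a blocker by Lemma~\ref{lem:gadget}. Its degrees are $Q\le\Delta$ in $B$, $w+P=\Delta$ in $L_i$, and $2P+q_i\le\Delta$ in $R_i$. As $Q\ge 1$, some $L_i$ is non-empty, so $\Delta(D)=\Delta$.

The partite sets have orders $\Delta-P$, $2P$, $2P$, $P+\lfloor Q/2\rfloor$, $P+\lceil Q/2\rceil$. The first three are at most $\Delta$, and the last two are at most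
\[
\frac{3\Delta-1}{7}+\frac{\Delta+1}{2}=\frac{13\Delta+5}{14}\le\Delta .
\]
The number of vertices is $6P+Q+w=5P+Q+\Delta$. If $Q=\Delta$, this equals $5P+2\Delta\ge(2\Delta+1)+2\Delta=4\Delta+1$ by the lower bound in \eqref{eq:P}. If $Q=6\Delta-12P$, it equals $7\Delta-7P\ge 7\Delta-(3\Delta-1)=4\Delta+1$ by the upper bound. So Proposition~\ref{prop:enlarge} gives a blocker with all partite sets of order $\Delta$ and maximum degree $\Delta$.

It remains to find $P$. The interval in \eqref{eq:P} has length $(\Delta-12)/35$, so it contains an integer whenever $\Delta\ge 47$. For given $P$, condition \eqref{eq:P} says that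
\[
\frac{7P+1}{3}\le\Delta\le\frac{5P-1}{2},
\]
which allows the following values of $\Delta$.
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{c|ccccccc}
$P$ & $5$ & $7$ & $8$ & $9$ & $10$ & $11$ & $12$\\
$\Delta$ & $12$ & $17$ & $19$ & $22$ & $24$ & $26,27$ & $29$\\[4pt]
$P$ & $13$ & $14$ & $15$ & $16$ & $17$ & $18$ & $19$\\
$\Delta$ & $31,32$ & $33,34$ & $36,37$ & $38,39$ & $40,41,42$ & $43,44$ & $45,46,47$
\end{tabular}
\end{center}
This covers all values of $\Delta$ below $47$ in the statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
Let $D=D(5k,7k;2k,2k,2k,2k,2k,2k)$, a blocker by Lemma~\ref{lem:gadget}. It is $12k$-regular with $12k\le\Delta$, its partite sets have orders $7k,10k,10k,11k,11k$, and it has $49k$ vertices. Put $s=\lceil 49k/4\rceil-1$. Since $s<49k/4$, we have $4s+1\le 49k$. Since $k\ge 1$, we have $s\ge\frac{49}4k-1\ge 11k$, so no partite set of $D$ has order more than $s$. Proposition~\ref{prop:enlarge} now gives a blocker with maximum degree $12k\le\Delta$ and all partite sets of order $s$.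

Hence, for $\Delta\ge 12$, we have $f(\Delta)\ge s+1\ge\frac{49}4k$. As $k\ge(\Delta-11)/12$,
\[
f(\Delta)\ge\frac{49}{48}(\Delta-11)=\frac{49}{48}\Delta-\frac{539}{48}>\frac{49}{48}\Delta-12 .
\]
For $\Delta\le 11$ the right-hand side is negative, and the bound is trivial. The upper bound on $f(\Delta)$ is the known fact quoted before Theorem~\ref{thm:main}.
\end{proof}

\section{Maximum degree at most two}\label{sec:small}

In this section $G$ is a graph with $\Delta(G)\le 2$ whose vertex set is partitioned into \emph{classes}, which are no longer required to be independent. A \emph{good} transversal is a set $T$ with exactly one vertex in each class such that every component of $G[T]$ has at most two vertices. The components of $G$ are paths and cycles, so $T$ is good exactly when it contains no three consecutive vertices of one of these paths or cycles.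

\begin{proposition}\label{prop:two}
Let $\Delta(G)\le 2$, and let $V(G)$ be partitioned into classes of size $2$, except for at most one class of size $1$. Then $G$ has a good transversal.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:small} from Proposition~\ref{prop:two}]
Suppose that $\Delta(G)\le 2$ and all partite sets have at least two vertices, and let $v\in V(G)$. Shrink the partite set of $v$ to $\{v\}$ and every other partite set to two of its vertices. A good transversal for the resulting classes in the induced subgraph is a matching transversal of $G$ that contains $v$. This proves the second statement, and also the conjecture for $\Delta(G)=2$. If $\Delta(G)\le 1$, every transversal is a matching transversal.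
\end{proof}

\paragraph{The idea.} We use induction, keeping one class of size $1$ as the carrier of a forced choice. Suppose that the forced vertex $v=c_0$ lies on a $4$-cycle $c_0c_1c_2c_3$ of $G$ and that $c_1,c_2,c_3$ share their classes with vertices $c_1',c_2',c_3'$ outside the cycle. Let us take exactly one vertex from each of the pairs $c_0c_1$ and $c_2c_3$. Then we never take three consecutive vertices. As $c_0$ is taken, $c_1$ is not, so $c_1'$ is forced. Exactly one of $c_2,c_3$ is taken, so exactly one of $c_2',c_3'$ is. Thus we may delete the cycle and continue with the new classes $\{c_1'\}$ and $\{c_2',c_3'\}$: again pairs and one singleton, in a smaller graph. The vertices $c_2'$ and $c_3'$ may be adjacent, which is why classes need not be independent.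

On an odd cycle $c_0\cdots c_{n-1}$ we leave $c_0$ unpaired and take one vertex from each of $c_1c_2$, $c_3c_4$, \dots, $c_{n-2}c_{n-1}$. The only danger is that $c_{n-1},c_0,c_1$ are all taken, and we exclude it by forcing $c_1$ out. This may create one singleton class, but here $c_0$ itself creates none. So there is always at most one.

\begin{proof}[Proof of Proposition~\ref{prop:two}]
We use induction on $|V(G)|$; the empty graph is trivial. If there is no class of size $1$, delete one vertex of some class and apply induction. So assume that there is exactly one class $\{v\}$ of size $1$, and let $C$ be the component of $G$ that contains $v$.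

\emph{Closing the component to a cycle.} If $C$ is a cycle, let $G^+=G$ and $C^+=C$. If $C$ is a path, add two vertices $d,d'$ that form a new class. Join $d$ to one end of $C$, join $d'$ to the other end (to the same vertex if $C$ has only one), and join $d$ to $d'$. Call the new graph $G^+$. Then $\Delta(G^+)\le 2$, and $C$ has become a cycle $C^+$ with $|V(C)|+2\ge 3$ vertices. If $T^+$ is a good transversal of $G^+$, then $T^+\cap V(G)$ is one of $G$, because $G$ is an induced subgraph of $G^+$ and its classes are those of $G^+$ other than $\{d,d'\}$. So in both cases it suffices to find a good transversal of $G^+$.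

\emph{Pairing the cycle.} Let $C^+=c_0c_1\cdots c_{n-1}$ with $v=c_0$ and $n\ge 3$, and put
\[
\mu=\begin{cases}\{c_0c_1,\;c_2c_3,\;\dots,\;c_{n-2}c_{n-1}\}&(n\text{ even}),\\ \{c_1c_2,\;c_3c_4,\;\dots,\;c_{n-2}c_{n-1}\}&(n\text{ odd}).\end{cases}
\]
Of two consecutive edges of $C^+$ at least one lies in $\mu$, except for the edges $c_{n-1}c_0$ and $c_0c_1$ when $n$ is odd. So three consecutive vertices of $C^+$ contain a pair of $\mu$ or are $c_{n-1},c_0,c_1$. Hence:
\begin{quote}
$(*)$ A set that contains exactly one vertex of each pair of $\mu$ and does not contain $c_1$ contains no three consecutive vertices of $C^+$.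
\end{quote}

\emph{How choices propagate.} Let $\mathcal P$ be the set of classes of size $2$ of $G^+$, and let $A$ be the multigraph on $V(G^+)$ whose edges are the pairs in $\mathcal P$ and the pairs in $\mu$; a pair in both is a double edge. Every vertex except $v$ lies in exactly one $\mathcal P$-edge, and $v$ lies in none. A vertex outside $C^+$ lies in no $\mu$-edge, and a vertex of $C^+$ lies in exactly one, except that $v$ lies in none if $n$ is odd. So in $A$ the vertices outside $C^+$ have degree $1$, those in $V(C^+)\setminus\{v\}$ have degree $2$, and $v$ has degree $1$ or $0$ according to whether $n$ is even or odd. The components of $A$ are thus paths and cycles in which $\mathcal P$-edges and $\mu$-edges alternate; the cycles are even, a double edge being a cycle of length $2$. Hence $A$ can be properly $2$-colored, and each component has exactly two such colorings, one the reverse of the other. The components that meet $C^+$ are of three kinds.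
\begin{itemize}
\item Paths that do not contain $v$. Both ends lie outside $C^+$ and all interior vertices lie in $C^+$. The first and last edges are in $\mathcal P$, so the number of edges is odd, and the two ends get different colors in a proper $2$-coloring.
\item The component of $v$. If $n$ is odd, it is $\{v\}$. If $n$ is even, it is a path from $v$ to a vertex $e_v$ outside $C^+$, and all its other vertices lie in $C^+$. Its first edge $vc_1$ is in $\mu$ and its last edge is in $\mathcal P$, so the number of edges is even, and $e_v$ gets the same color as $v$.
\item Cycles, contained in $C^+$.
\end{itemize}
We use the colors \emph{in} and \emph{out}. If $n$ is odd and $c_1$ lies in a path component, call this component $Q^*$ (it does not contain $v$) and color it properly so that $c_1$ is out. Let $e^*$ be the end of $Q^*$ that is in, and $e^{**}$ the end that is out.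

\emph{The smaller instance.} Let $G'=G^+-V(C^+)$, and delete $e^{**}$ as well if $Q^*$ exists. The classes of $G'$ are
\begin{itemize}
\item all pairs of $\mathcal P$ disjoint from $C^+$;
\item $\{e,e'\}$ for each path component of $A$ that meets $C^+$, does not contain $v$, and is not $Q^*$, where $e,e'$ are its ends;
\item $\{e_v\}$ if $n$ is even, and $\{e^*\}$ if $Q^*$ exists.
\end{itemize}
Every vertex outside $C^+$ has degree $1$ in $A$. So it lies in a pair of $\mathcal P$ disjoint from $C^+$, or it is an end of exactly one path component that meets $C^+$. Hence these classes partition $V(G')$. At most one of them has size $1$, because $Q^*$ is defined only for odd $n$. Also $\Delta(G')\le 2$ and $|V(G')|<|V(G)|$, since $V(G')\subseteq V(G)\setminus V(C)$. By induction $G'$ has a good transversal $T'$.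

\emph{Extending $T'$.} Color the components of $A$ that meet $C^+$ properly as follows.
\begin{itemize}
\item In a path with class $\{e,e'\}$, exactly one of $e,e'$ is in $T'$, and the ends get different colors; so we can color it such that each end is in if and only if it belongs to $T'$.
\item $Q^*$ keeps its coloring; so $e^*\in T'$ is in, and $e^{**}\notin T'$ is out.
\item In the component of $v$, the vertex $v$ is in. If $n$ is even, then $c_1$ is out and $e_v\in T'$ is in.
\item Each cycle gets either of its two proper colorings, except that $c_1$ is out if it lies in one.
\end{itemize}
Let $T^+$ consist of $T'$ and the vertices of $C^+$ that are colored in. Then $T^+\setminus V(C^+)=T'$, and a vertex of a colored component belongs to $T^+$ if and only if it is colored in.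

Each class of $G^+$ contains exactly one vertex of $T^+$: this holds for $\{v\}$ since $v$ is in; for a pair of $\mathcal P$ disjoint from $C^+$ since it is a class of $G'$; and for every other pair of $\mathcal P$ since it is an edge of a properly colored component. In the same way, each pair of $\mu$ contains exactly one vertex of $T^+$. Moreover $c_1$ is out in all cases. For even $n$ it is out because it lies in the component of $v$; for odd $n$ it lies in $Q^*$ or in a cycle. By $(*)$, $T^+$ contains no three consecutive vertices of $C^+$. Since $C^+$ is a component of $G^+$ and $T'$ is good in the induced subgraph $G'$, all components of $G^+[T^+]$ have at most two vertices. So $T^+$ is a good transversal of $G^+$.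
\end{proof}

\begin{thebibliography}{1}
\bibitem{CTG}
\emph{Colorings and Transversals of Graphs},
\url{https://people.inf.ethz.ch/emo/DoctThesisFiles/berke08.pdf}.
\end{thebibliography}

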